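# The three-quarters bound for the independent domination game on trees

## 1. Trees whose leaves all lie on one side

Two players, Diminisher (D) and Sweller (S), alternately choose a vertex of a graph $G$. A chosen vertex must be new and not adjacent to any vertex chosen before, so the set of chosen vertices is always independent. The game ends when no vertex can be chosen, that is, when the chosen vertices form a maximal independent set $I$ (equivalently, an independent dominating set). D wants $|I|$ small and S wants $|I|$ large. The **game independent domination number** $I_d(G)$ is the value of $|I|$ when D moves first and both play optimally. The game is finite, so a strategy of D that guarantees $|I|\le t$ proves $I_d(G)\le t$, and a strategy of S that guarantees $|I|\ge t$ when D starts proves $I_d(G)\ge t$.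

The volume "Developments in Mathematics" (doi:10.1007/978-3-030-58892-2) contains the following.

**Conjecture.** If $T$ is a tree of order $n\ge 2$, then $I_d(T)\le \frac34 n$.

We want to prove or disprove it. Throughout, $n$ is the number of vertices, a leaf is a vertex of degree 1, and the two *partite sets* of a tree are the two classes of its bipartition. At any moment a vertex is **chosen**, **dominated** (it has a chosen neighbor), or **playable** (neither). A vertex that is not playable never becomes playable again.

Some cases by hand. On a star, D plays the center and $I_d=1$. On the path with 4 vertices every maximal independent set has 2 vertices, so $I_d=2\le 3$. On the path $1,2,3,4,5$, D plays $2$; then only $4$ and $5$ are playable, one of them is chosen, and $I_d=2$. In the double star with adjacent centers $u,v$ and $k\geq1$ leaves at each, the maximal independent sets are $\{u\}$ with the leaves of $v$, $\{v\}$ with the leaves of $u$, and the set of all leaves, of sizes $k+1,k+1,2k$. D plays $u$ and gets the smallest one, so $I_d=k+1=\frac n2$. D gains by choosing vertices with many leaf neighbors, since those leaves then stay unchosen.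

The first case we settle is this: *all leaves of $T$ lie in one partite set* (for instance, an odd path on at least 3 vertices, but not the double star). Let $P$ be the other partite set, so $P$ contains no leaf, and let $Q$ be the one with the leaves. The claim is
$$I_d(T)\le \tfrac34 n-\tfrac12|P|. \tag{1}$$

**Reduction to a weight problem.** This step says what D should aim for. Root $T$ at a vertex $\rho\in P$, and let $\mathrm{ch}(v)$ be the number of children of $v$. Every $v\in P$ has a child: its degree is at least 2 because it is not a leaf. Every vertex of $Q$ has exactly one parent, which lies in $P$, so $\sum_{v\in P}\mathrm{ch}(v)=|Q|$. Now count *unchosen* vertices at the end of the game. If $v\in P$ is chosen, its children are unchosen; these sets of children are disjoint for different $v$ and lie in $Q$. If $v\in P$ is unchosen, count $v$ itself. So the number of unchosen vertices is at least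
$$\sum_{v\in P\cap I}\mathrm{ch}(v)+|P\setminus I|=|P|+\sum_{v\in P\cap I}(\mathrm{ch}(v)-1).$$
Give $v\in P$ the weight $w(v)=\mathrm{ch}(v)-1\ge 0$. The total weight is $|Q|-|P|$. If D can secure a quarter of it, then at least $|P|+\frac14(|Q|-|P|)=\frac14(n+2|P|)$ vertices are unchosen, which is (1). So everything rests on a lemma.

**Lemma 1.** Let $T$ be a tree with partite sets $P,Q$, rooted at some $\rho\in P$, and let $w:P\to[0,\infty)$. D, moving first, can guarantee $w(P\cap I)\ge \frac14 w(P)$ for the final set $I$.

Here $w(A)=\sum_{v\in A}w(v)$. The idea is to credit D in advance with a fraction of each playable weight. A playable $v\in P$ can be killed by S through its parent or through a child. While the parent is playable, one S-move there can kill $v$ together with all its siblings, so we credit only $\frac14$. Once the parent is gone, we credit $\frac12$.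

**Step 1: the potential.** Put $\Phi=\sum_{v\in P}c(v)w(v)$, where $c(v)=1$ if $v$ is chosen, $c(v)=0$ if $v$ is dominated, and for playable $v$: $c(v)=\frac14$ if its parent is playable, and $c(v)=\frac12$ if its parent is not playable or $v=\rho$. At the start $\Phi\ge\frac14w(P)$. At the end no vertex is playable and $\Phi=w(P\cap I)$. While $v$ stays playable, $c(v)$ never decreases, because a non-playable parent stays non-playable. So it suffices to find a strategy for D in which no round (a D-move and the S-move after it) decreases $\Phi$.

**Step 2: what S can destroy.** If S plays a vertex of $P$, its neighbors are in $Q$, so no vertex of $P$ becomes dominated and $\Phi$ does not decrease. Suppose S plays $z\in Q$. It has a parent $v$, since $\rho\in P$. The vertices of $P$ that become dominated are the playable ones among $v$ and the children of $z$. Such a child had coefficient $\frac14$, since its parent $z$ was playable; and $c(v)\le\frac12$ if $v$ was playable. No other coefficient decreases. So the loss is at most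
$$\lambda(z)=\tfrac12 w(v)\,[v\text{ playable}]+\tfrac14\sum_{y\text{ playable child of }z}w(y), \tag{2}$$
where the bracket is 1 or 0 according to whether the statement inside holds.

**Step 3: what D gains by a move in $P$.** Let D play a playable $v\in P$. The neighbors of $v$ are in $Q$, so no coefficient drops. The vertex $v$ itself gives $(1-c(v))w(v)\ge\frac12w(v)$. Every playable child $z$ of $v$ becomes dominated, so the playable children of $z$ rise from $\frac14$ to $\frac12$. If the parent of $v$ was playable, then $c(v)=\frac14$, that parent becomes dominated, and the playable siblings of $v$ also rise from $\frac14$ to $\frac12$.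

Example: let $\rho$ have one child $z$, and let $z$ have children $y_1,y_2$. If S plays $z$, the loss is $\frac12w(\rho)+\frac14(w(y_1)+w(y_2))$. If D plays $\rho$ first, the gain is the same number. The strategy is to take away the largest threat.

**Step 4: the strategy and the comparison.** While $P$ has a playable vertex, D plays a vertex of $P$ with maximum gain $\gamma$; by Step 3, $\gamma\ge0$. Let $R$ be the position before this move and $R'$ the one after it. If S replies in $P$, nothing is lost. Let S reply with $z\in Q$, with parent $v$. Vertices playable in $R'$ were playable in $R$. We show $\gamma\ge\lambda_{R'}(z)$, where the subscript is the position in which (2) is evaluated.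

* If $v$ is playable in $R'$, then D could have played $v$ in $R$. Since $z$ was playable in $R$, Step 3 gives a gain of at least $\frac12w(v)+\frac14\sum_yw(y)$ over the children $y$ of $z$ playable in $R$, which is at least $\lambda_{R'}(z)$.
* If $v$ is not playable in $R'$ and $z$ has a child $y_0$ playable in $R'$, then D could have played $y_0$ in $R$. Its parent $z$ was playable in $R$, so the gain is at least $\frac34w(y_0)+\frac14\sum_{y\ne y_0}w(y)$ over the other children of $z$ playable in $R$. This is at least $\frac14\sum_{y}w(y)$ over the children playable in $R'$, which is $\lambda_{R'}(z)$.
* Otherwise $\lambda_{R'}(z)=0\le\gamma$.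

So no round decreases $\Phi$. If the game ends after D's move, that incomplete round does not decrease $\Phi$ either. Once $P$ has no playable vertex, $\Phi$ is final and D plays arbitrarily. This proves Lemma 1, and with it (1). $\square$

What changes when both partite sets contain leaves? The counting adapts at some cost. The lemma does not control both sides at once.

## 2. Leaves on both sides: the bound that survives

**Theorem 2.** Let $T$ be a tree of order $n\ge2$ with $\ell$ leaves. If $P$ is either of its two partite sets and $P$ contains $k_P$ leaves, then
$$I_d(T)\le\tfrac34n+\tfrac14(3k_P-2|P|). \tag{3}$$
Hence $I_d(T)\le\frac n2+\frac38\ell$. So the conjecture holds if $\ell\le\frac23n$, or if at most $2/3$ of the vertices of some partite set are leaves. For every tree with $n\ge2$, $I_d(T)<\frac78n$.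

**Step 1: the count with leaves in $P$.** The purpose is to repeat the reduction of Section 1 using only those vertices of $P$ that have children. Root $T$ at $\rho\in P$ and let $P'=\{v\in P:\mathrm{ch}(v)\ge1\}$. Again $\sum_{v\in P'}\mathrm{ch}(v)=|Q|$. A vertex of degree at least 2 has a child, so $|P'|\ge|P|-k_P$. Apply Lemma 1 with $w(v)=\mathrm{ch}(v)-1$ on $P'$ and $w=0$ on the rest of $P$; then $w(P)=|Q|-|P'|$. Children of chosen vertices are unchosen, so the number of unchosen vertices is at least
$$\sum_{v\in P'\cap I}\mathrm{ch}(v)+|P'\setminus I|=|P'|+w(P\cap I)\ge|P'|+\tfrac14(|Q|-|P'|)=\tfrac14(|Q|+3|P'|).$$
With $|P'|\ge|P|-k_P$ and $|P|+|Q|=n$ this is at least $\frac14(n+2|P|-3k_P)$. Subtracting from $n$ gives (3).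

**Step 2: the consequences.** Both partite sets may play the role of $P$. The average of the two bounds is $\frac34n+\frac18(3\ell-2n)=\frac n2+\frac38\ell$, which is at most $\frac34n$ when $\ell\le\frac23n$. If $k_P\le\frac23|P|$, then (3) gives $\frac34n$ directly. If $n\ge3$, then $\ell\le n-1$ and $I_d(T)\le\frac78n-\frac38<\frac78n$. If $n=2$, then $I_d(T)=1<\frac74$. $\square$

So a counterexample must have more than two thirds leaves in each partite set. The sensible next attempt is to put weights on $P$ and $Q$ simultaneously and run the potential of Lemma 1 for both. It stops at one sentence of Step 3: "no coefficient drops". When D plays $v\in P$, the weights of the neighbors of $v$ in $Q$ are now lost.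

Here is a position where the comparison of Step 4 breaks. Take the path $f,g,p,x,y$ rooted at $f$ with weights $0,20,8,0,0$, all playable. If S plays $x$, the weight at $p$ is lost, which costs $\frac14\cdot8=2$. In Lemma 1, D answers this threat in advance by playing a neighbor of $x$. But playing $p$ now gains $\frac34\cdot8-\frac14\cdot20=1<2$, because it kills $g$; and playing $y$ gains $0$. The argument that D's best move is worth at least as much as S's threat at $x$ is no longer available. (Here D has a good move elsewhere, at $g$, with gain $15-2=13$.) We shall see that this cannot be repaired in general, and the path above is the seed of the counterexample.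

## 3. The constant $\frac34$ on one-sided trees

Before leaving the one-sided case we look at it from Sweller's side. This shows where the number $\frac34$ comes from and introduces the method for the counterexample.

**Centers.** In the trees below, some vertices are called *centers*. A center of weight $w$ (a positive integer) has $w$ *pendant leaves*, that is, vertices of degree 1 attached to it. Let $W$ be the number of all pendant leaves and $\sigma$ the total weight of the centers in the final set $I$. A pendant leaf whose center is not in $I$ has no neighbor in $I$, so it is in $I$ by maximality. Hence
$$|I|\ge W-\sigma. \tag{4}$$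
S wants $\sigma$ small. If a center is playable, all its pendant leaves are playable: none is chosen, and the only neighbor of each is not chosen. Playing one of them makes the center dominated, so S can always cancel a playable center by one move.

A single center of weight $w$, standing alone, is a coin: if D moves there, D collects $w$; if S moves there, D gets $0$. The fair price is $\frac w2$, and either move changes the account by $\frac w2$. Now take a vertex $x$ without leaves, adjacent to $r$ centers of weight $L$. If S plays $x$, all $r$ centers are dominated and D gets $0$. If D plays one of the centers, $x$ becomes dominated, D has $L$, and the other $r-1$ centers are coins worth $\frac L2$; the total is $\frac{(r+1)L}2$. The fair price is the mean, $\frac{(r+1)L}4$, and either move changes the account by the same amount. For large $r$ this price is about a quarter of the leaf weight $rL$.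

**Proposition 3.** There are trees with all leaves in one partite set, $n\to\infty$ and $I_d(T)/n\to\frac34$. So among trees with all leaves in one partite set, where $\frac34n$ is a valid bound by Theorem 2, the constant $\frac34$ is best possible.

**Step 1: the trees.** Let $N\ge2$, $m=2N$, $L=N$. Take $N$ vertices $x$, each with $m$ neighbors $y$, each $y$ being a center of weight $L$. Join the parts by a vertex $h$ and vertices $\ell_1,\dots,\ell_N$, where $\ell_j$ is adjacent to $h$ and to one $y$ of the $j$-th part. This is a tree with $W=NmL$ pendant leaves and $n=NmL+N(m+1)+N+1$. The vertices $y$ and $h$ form one partite set. The $x$, the pendant leaves and the $\ell_j$ form the other. Since $h$ has degree $N\ge2$ and each $y$ has degree at least 2, the first set has no leaf, and Theorem 2 gives $I_d\le\frac34n$.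

**Step 2: the account.** We set up a potential whose final value is $\sigma$. Call $x$ *open* if it is playable and *closed* if it is dominated, and for open $x$ let $r(x)$ be the number of its playable $y$-neighbors. Let $U$ be the sum over all $x$ of
$$\begin{cases}\frac{(r+1)L}4 & x\text{ open},\\ 0 & x\text{ chosen},\\ L\cdot\#\{\text{chosen }y\}+\frac L2\cdot\#\{\text{playable }y\} & x\text{ closed},\end{cases} \tag{5}$$
where the $y$ are neighbors of that $x$. If $x$ is chosen, all its $y$ are dominated; if $x$ is open, none of its $y$ is chosen. So at the end $U=\sigma$. At the start $U=N\frac{(m+1)L}4$.

A *leaf move* at a playable $y$ means playing a pendant leaf of $y$, or $\ell_j$ if it is adjacent to $y$; it only makes $y$ dominated. The moves change $U$ as follows.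

* Playing an open $x$: change $-\frac{(r+1)L}4$.
* Playing a $y$ whose $x$ is open: $x$ closes with one chosen $y$ and $r-1$ playable ones, so the change is $L+(r-1)\frac L2-\frac{(r+1)L}4=\frac{(r+1)L}4$.
* Playing a $y$ whose $x$ is closed: change $L-\frac L2=\frac L2$.
* A leaf move at a playable $y$: change $-\frac L4$ if $x$ is open, $-\frac L2$ if $x$ is closed.
* Any other move ($h$, or a leaf or $\ell_j$ whose $y$ is already dominated): change $0$.

**Step 3: Sweller's strategy.** While some $x$ is open, S plays an open $x$ with $r(x)$ maximum; afterwards S makes leaf moves at playable $y$'s. We check that no pair (S-move, next D-move) increases $U$. At S's $k$-th turn with an open $x$ we have $k\le N$, because S has already used $k-1$ of the $N$ vertices $x$. D has made $k$ moves, each lowering $r$ for at most one $x$ that stays open, by at most 1; S's moves do not affect the other $x$. So every open $x$ has $r\ge m-N\ge1$. S's move lowers $U$ by the maximum of $\frac{(r+1)L}4$ over open $x$, which is at least $\frac L2$. D's next move raises $U$ by at most the larger of $\frac L2$ and the values $\frac{(r'+1)L}4$ over the $x'$ still open, hence by no more than S's decrease. Once no $x$ is open, S's moves lower $U$ by $\frac L2$ and D's raise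 it by at most $\frac L2$, until no $y$ is playable and $U$ is final. If the game ends after an S-move, count the missing D-move as $0$.

**Step 4: the bound.** D's very first move raises $U$ by at most $\frac{(m+1)L}4$. So $\sigma\le(N+1)\frac{(m+1)L}4$, and by (4)
$$I_d\ge NmL-(N+1)\tfrac{(m+1)L}4=(\tfrac34-o(1))NmL,\qquad n=(1+o(1))NmL.$$
With $I_d\le\frac34n$ this gives $I_d/n\to\frac34$. $\square$

The principle behind Step 3 will be used again: *if S always plays where the swing is largest, and D's reply cannot gain more than that swing, the account never grows over a pair of moves.*

## 4. Pushing Diminisher's price below a quarter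

To beat $\frac34$ we need a tree in which the fair price of all centers is *less* than a quarter of the leaf weight. Fix a unit of weight $b$. Take the path $g,p,x$ with $g$ of weight $20b$, $p$ of weight $8b$, and $x$ without leaves but with many centers $y$ attached. Join twenty such paths by an extra vertex $f$ without leaves, adjacent to all the $g$'s. The $g$'s and the $p$'s lie in opposite partite sets, and adjacent ones cannot both be chosen.

Compute fair prices from the end of the game backwards, by taking the mean of D's and S's outcomes.

An edge $gp$ standing alone: D plays $g$ and gets $20b$; S plays a leaf of $g$ and leaves $p$ as a coin worth $4b$. The mean is $12b$, and the swing of either move is $8b$.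

A playable $f$ with $s$ playable $g$'s whose $p$ is not playable and $t$ playable $g$'s whose $p$ is playable, $s+t\ge1$: S plays $f$, which kills all $g$'s and leaves $t$ coins $p$, worth $4tb$. If $s\geq1$, D plays a $g$ of the first kind and gets $20b$; $f$ is now dominated, so there remain $s-1$ coins worth $10b$ and $t$ edges worth $12b$. The mean and the half-difference of $(20+10(s-1)+12t)b$ and $4tb$ are
$$(5+5s+8t)b\quad\text{and}\quad(5+5s+4t)b. \tag{6}$$
We use these formulas for $s=0$ as well; Section 7 checks that they still bound what D can gain.

So next to a playable $f$ a unit costs $5b$ when its $p$ has been dominated, and $8b$ when its $p$ is playable. A quarter of the leaf weight of $g$ and $p$ is $7b$. If all $p$ stay playable, the price $8b$ is too high. But $p$ hangs on $x$: when S plays $x$, this $p$ is dominated, and the unit drops to $5b$. When D closes $x$, the unit goes to $8b$: either $p$ remains playable, or D has closed $x$ by choosing $p$ itself, which collects $8b$ and kills $g$. So a unit with $x$ still open is worth the mean $6.5b$. With twenty units to share the extra $5b$, the price per unit is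
$$6.5b+\tfrac{5b}{20}=6.75b<7b. \tag{7}$$
With $k$ units per block it would be $6.5b+5b/k$, so $k>10$ is what the prices require.

Two things remain. The fight over the $x$'s must happen *before* the fight over $f,g,p$. The $y$'s arrange this: they make every $x$ so hot that a premature D-move at $f$, $g$ or $p$ never gains more than an $x$ is worth. And the $y$'s themselves must cost at most about a quarter of their weight, which Section 3 shows.

## 5. The tree and its moves

Let $N,m,L,b$ be positive integers and $K=20N$, and assume
$$(m-K)L\ge1200\,b. \tag{8}$$
In particular $m\ge K+1$. There are $N$ *blocks*. Block $j$ has a vertex $f_j$ and 20 *units*. A unit is a path $g\,p\,x$ together with $m$ vertices $y$ adjacent to $x$; its $g$ is adjacent to $f_j$. The vertices $f,g,p,x,y$ are the *core* vertices. The centers are the $g,p,y$, with weights $20b$, $8b$, $L$, and each gets that many pendant leaves. Finally add $h$ and $\ell_1,\dots,\ell_N$, with $\ell_j$ adjacent to $h$ and to one fixed $y$ of block $j$. The result is a tree $T$ with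
$$W=K(mL+28b),\qquad n=W+K(m+3)+2N+1, \tag{9}$$
because there are $K$ units with $m+3$ core vertices each, and besides these $N$ vertices $f$, $N$ vertices $\ell_j$, and $h$.

**Theorem 4.** There is an explicit tree $T$ with $I_d(T)>\frac34n+2\cdot10^8$; so the conjecture is false. Moreover there are trees with $n\to\infty$ and $\liminf I_d(T)/n\ge\frac34+\frac1{4912}$.

Every move is of one of three kinds. (i) Playing a playable core vertex; then its playable core neighbors become dominated. (ii) A *leaf move* at a playable center $c$: playing a pendant leaf of $c$, or $\ell_j$ if $c$ is its neighbor; the only effect on the core is that $c$ becomes dominated. (iii) An *idle move*: a leaf or $\ell_j$ whose center is already dominated, or $h$; it has no effect on the core.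

As before, $x$ is *open* if playable and *closed* if dominated, and $r(x)$ is the number of playable $y$-neighbors of an open $x$. Since $x$ has no leaves, an open $x$ becomes closed only when its $p$ or one of its $y$'s is played, and each $p$ or $y$ is adjacent to only one $x$. Put
$$\tau(x)=\tfrac{(r+1)L}4+\tfrac32b,$$
the swing at $x$: the first term is from the $y$'s, and the second is half of $8b-5b$.

Sweller's strategy has two stages. In **Stage 1**, while some $x$ is open, S plays an open $x$ with $r(x)$ maximum. **Stage 2** starts at the first S-turn with no open $x$ and is given in Section 7. In each stage we follow an account that does not grow over pairs (S-move, next D-move). If the game ends after an S-move, the missing D-move counts as change $0$.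

## 6. Stage 1: the fight for the vertices $x$

**Step 1: spoiled blocks and unit states.** This step says what a block can look like during Stage 1. A block becomes *spoiled* when D makes one of these moves in it: plays $f$ or $g$; plays a $p$ whose $x$ is not open; makes a leaf move at a playable $g$ or $p$. In an unspoiled block, $f$ is playable and each unit is in exactly one of four states:

* O: $x$ open; $p,g$ playable.
* C: $x$ chosen (by either player); $p$ dominated, $g$ playable.
* Y: $x$ closed by a chosen $y$; $p,g$ playable.
* P: $p$ was played while $x$ was open; $p$ chosen, $g$ dominated.

Indeed, all units start in O with $f$ playable. In Stage 1, S plays only $x$'s. The non-spoiling moves of D in the block are: playing an open $x$ (O to C), closing an $x$ by a $y$ (O to Y), closing an $x$ by $p$ (O to P), playing a $y$ whose $x$ is closed, leaf moves at a $y$, and idle moves. The last three do not change states, and none of these moves touches $f$.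

**Step 2: the account $\Psi_1$.** Put $\Psi_1=U+Z$. Here $U$ is the sum (5) over all $x$ of the tree. The part $Z$ is a sum over blocks. An unspoiled block contributes $5b$ plus, for each unit, $6.5b$, $5b$, $8b$, $8b$ in state O, C, Y, P. A spoiled block contributes $400b+1.5b\cdot\#\{\text{open }x\text{ in it}\}$. The $400b$ is a crude ceiling, enough even if all twenty $g$'s are chosen, and the $1.5b$ makes the next step the same in both kinds of block.

**Step 3: S plays an open $x$.** Here $\Delta U=-\frac{(r+1)L}4$. In an unspoiled block $\Delta Z=5b-6.5b$; in a spoiled one, one open $x$ is lost. In both cases
$$\Delta\Psi_1=-\tau(x).$$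

**Step 4: D's moves.** We bound each of them.

* Closing $x$ by a $y$: as in Section 3, $\Delta U=\frac{(r+1)L}4$. In an unspoiled block $\Delta Z=8b-6.5b=1.5b$; in a spoiled block $\Delta Z=-1.5b$. So $\Delta\Psi_1\le\tau(x)$.
* Closing $x$ by $p$: no $y$ is chosen and $r$ are playable, so $\Delta U=\frac{rL}2-\frac{(r+1)L}4=\frac{(r-1)L}4$, and again $\Delta Z\le1.5b$. So $\Delta\Psi_1\le\tau(x)$.
* Playing an open $x$: $\Delta\Psi_1=-\tau(x)$, as in Step 3.
* Playing a $y$ whose $x$ is closed: $+\frac L2$. Leaf move at a playable $y$: $-\frac L4$ or $-\frac L2$. Idle move: $0$. In these, $Z$ does not change.
* A move of one of the spoiling types (in a block spoiled or not): no $y$ is affected, and no $x$ changes between open and not open. For a $p$ played when its $x$ is not open, note that $x$ is then closed already, since a chosen $x$ would make $p$ dominated. So $\Delta U=0$. If the block was unspoiled, its $Z$ was at least $5b+20\cdot5b+1.5b\cdot\#\{\text{open }x\}$, so $\Delta Z\le400b-105b=295b$. If it was already spoiled, $\Delta Z=0$.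

Hence a D-move raises $\Psi_1$ by at most
$$\max\{\tau(x')\ (x'\text{ open}),\ \tfrac L2,\ 300b\}. \tag{9a}$$

**Step 5: pairs do not increase $\Psi_1$.** We show that the swing at $x$ beats the other two terms of (9a). At S's $k$-th Stage-1 turn, $k\le K$, since S has already played $k-1$ of the $K$ vertices $x$ and another is open. D has made $k$ moves so far, each lowering $r$ of at most one $x$ that stays open, by at most 1; S's moves do not change $r$ for other open $x$'s. So every open $x$ has $r\ge m-K\ge1$. Thus $\frac{(r+1)L}4\ge\frac L2$, and by (8) $\frac{(r+1)L}4\ge\frac{(m-K)L}4\ge300b$. S's move lowers $\Psi_1$ by $\tau^*=\max_x\tau(x)\ge\max\{\frac L2,300b\}$; this is the maximum of $\tau$ because $\tau$ increases with $r$. The other open $x$'s keep their $r$, so by (9a) D's next move raises $\Psi_1$ by at most $\tau^*$.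

**Step 6: D's first move.** At the start all $r=m$, and $\frac{(m+1)L}4\ge300b$ and $\frac{(m+1)L}4\ge\frac L2$. So D's very first move raises $\Psi_1$ by at most
$$\gamma_0=\tfrac{(m+1)L}4+\tfrac32b. \tag{10}$$

## 7. Stage 2: the fight for $f$, $g$, $p$ and the remaining $y$

Now it is S's turn (or the game is over) and no $x$ is playable.

**Step 1: the components that remain.** Consider the components of the graph induced by the playable core vertices. Each playable $y$ is alone, since its only core neighbor is $x$. Core vertices of different blocks are not adjacent. In a block, $f$ is adjacent to the $g$'s and each $g$ to its $p$. So each component is of one of the following types. We give it a *value* and a *temperature* $\tau$, from Section 4.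

* (a) A single center of weight $w$: value $\frac w2$, $\tau=\frac w2$.
* (b) An edge $gp$: value $12b$, $\tau=8b$.
* (c) A playable $f$ with $s$ playable $g$'s without a playable $p$-neighbor and $t$ playable $g$'s with one (together with those $p$'s). If $s+t\ge1$: value $(5+5s+8t)b$, $\tau=(5+5s+4t)b$. If $s+t=0$: value and $\tau$ are $0$.

Let $\Psi_2$ be the total weight of the chosen centers plus the sum of the component values. At the end of the game $\Psi_2=\sigma$.

**Step 2: changing accounts costs nothing.** We show $\Psi_2\le\Psi_1$ at the switch. Every $x$ is now closed or chosen, so by (5) the $y$'s contribute exactly $U$ to $\Psi_2$. It remains to compare $Z$ with the contribution of $f,g,p$, block by block.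

In an unspoiled block let $s,t,q$ units be in states C, Y, P; none is in O. The $C$- and $Y$-units form with $f$ a component (c), and each $P$-unit has a chosen $p$. The contribution is at most $(5+5s+8t)b+8qb$, which is its $Z$.

In a spoiled block with $f$ playable, no $g$ is chosen. If $g$ is playable, the unit accounts for $8b$ or $5b$, according to whether $p$ is playable or not (in the latter case $p$ is dominated, since a chosen $p$ would dominate $g$). If $g$ is dominated, $p$ accounts for $8b$ (chosen), $4b$ (single) or $0$. So each unit contributes at most $8b$, and with the $5b$ of $f$ the block contributes at most $165b\le400b$.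

In a spoiled block with $f$ not playable, a unit contributes at most $20b$: a chosen $g$ gives $20b$, a chosen $p$ gives $8b$, an edge $gp$ gives $12b$, a single $g$ gives $10b$, a single $p$ gives $4b$, and otherwise $0$. The block contributes at most $400b$, which is its $Z$, as no $x$ is open.

**Step 3: S's moves.** S takes a component of maximum temperature $\tau_{\max}$ and lowers $\Psi_2$ by exactly $\tau_{\max}$, as follows (for $\tau_{\max}>0$).

* (a) Leaf move at the center: change $-\frac w2$.
* (b) Leaf move at $g$: a single $p$ remains, $12b\to4b$, change $-8b$.
* (c) Play $f$: all its $g$'s become dominated, $t$ single $p$'s remain with value $4tb$, change $-(5+5s+4t)b$.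

The only new components are single $p$'s, of temperature $4b$. In (b) $\tau_{\max}=8b$, and in (c) $\tau_{\max}\ge9b$. So after S's move all temperatures are still at most $\tau_{\max}$. If $\tau_{\max}=0$ (or there is no component), no center is playable, $\Psi_2=\sigma$ is final, and S plays arbitrarily.

**Step 4: D's moves.** A D-move in a component of temperature $\tau$ raises $\Psi_2$ by at most $\tau$; idle moves change nothing.

* (a) Playing the center: $w-\frac w2=\frac w2$. Leaf move: $-\frac w2$.
* (b) Playing $g$: $20b-12b=8b$. Playing $p$: $8b-12b<0$. Leaf move at $g$: $-8b$. Leaf move at $p$: a single $g$ remains, $10b-12b<0$.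
* (c) Playing $f$: $-\tau$ (also when $s+t=0$).
  Playing a $g$ without playable $p$: $f$ becomes dominated, so the new total is $20b+10(s-1)b+12tb$, and the change is $(5+5s+4t)b=\tau$.
  Playing a $g$ with playable $p$: also its $p$ becomes dominated, the new total is $20b+10sb+12(t-1)b$, and the change is $(3+5s+4t)b<\tau$.
  Playing a $p$ of the component: D collects $8b$, its $g$ is dominated, $t$ drops by 1, and the change is at most $8b-8b=0$.
  Leaf move at a $g$ without playable $p$: $s$ drops by 1, change at most $-5b$.
  Leaf move at a $g$ with playable $p$: $t$ drops by 1 and a single $p$ appears, change at most $4b-8b<0$.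
  Leaf move at a $p$: $t$ drops and $s$ grows by 1, change $5b-8b<0$.

The words "at most" cover the case that $s+t$ drops to $0$, when the value falls to $0$ instead of $5b$. By Steps 3 and 4, no pair (S-move, next D-move) increases $\Psi_2$.

**Step 5: the total.** Combining both stages, $\sigma\le\Psi_1(\text{start})+\gamma_0$, and since $N=K/20$,
$$\Psi_1(\text{start})=K\Big(\tfrac{(m+1)L}4+6.5b\Big)+5bN=K\Big(\tfrac{(m+1)L}4+6.75b\Big). \tag{11}$$
The $6.75b$ is the price (7). Insert this, (9) and (10) into (4). Since $\frac34W=K(\frac34mL+21b)$ and $28-6.75=21.25$,
$$I_d(T)\ge\tfrac34W+\tfrac{K(b-L)}4-\tfrac{(m+1)L}4-\tfrac{3b}2. \tag{12}$$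

## 8. Choosing the parameters

**Step 1: the explicit tree.** The gain in (12) must exceed $\frac34(n-W)$, the share of the vertices that are not pendant leaves. Take $N=600$, $K=12000$, $m=24000$, $L=20000$, $b=200000$. Then $(m-K)L=2.4\cdot10^8=1200b$, so (8) holds. By (12),
$$I_d(T)-\tfrac34W\ge540{,}000{,}000-120{,}005{,}000-300{,}000=419{,}695{,}000,$$
while by (9)
$$\tfrac34(n-W)=\tfrac34(12000\cdot24003+1201)=216{,}027{,}900.75.$$
Hence $I_d(T)-\frac34n\ge203{,}667{,}099.25>2\cdot10^8$, and the conjecture is disproved.

In terms of Section 2: the bound behind (12) says $\sigma\le\frac14W-419{,}695{,}000$ when S plays as described. So on this tree D cannot secure a quarter of the weight placed on the centers of both partite sets, and Lemma 1 has no version with weights on both sides.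

**Step 2: the ratio.** We want the gain $\frac14Kb$ in (12) to be as large as possible against $n$, with everything else negligible. Take $K=20N$, $m=K^2$, $L=1200K^2$, $b=K^3(K-1)$. Then $(m-K)L=1200K^3(K-1)=1200b$, so (8) holds. As $N\to\infty$,
$$\frac{mL}b\to1200,\quad \frac W{Kb}=\frac{mL}b+28\to1228,\quad \frac{n-W}{Kb}\to0,\quad \frac Lb\to0,\quad \frac{mL}{Kb}\to0.$$
Divide (12) by $Kb$: the correction to $\frac34W$ tends to at least $\frac14$. Since $n/(Kb)\to1228$ as well and $W/n\to1$,
$$\liminf\frac{I_d(T)}n\ge\frac34+\frac{1/4}{1228}=\frac34+\frac1{4912}.$$
This proves Theorem 4. $\square$

Together with the last statement of Theorem 2,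
$$\tfrac34+\tfrac1{4912}\le\sup_T\frac{I_d(T)}n\le\tfrac78,$$
the supremum being over all trees of order $n\ge2$. Its exact value is not determined here.
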